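\title{A fixed-point-free map of a Banach space with a compact local attractor}

\begin{abstract}
A compact invariant set $M$ of a map $f$ is a local attractor if, for each neighborhood $U$ of $M$, every point has a neighborhood whose images under $f^n$ lie in $U$ for all large $n$. We disprove the conjecture, from a paper of Ko and Tan, that a continuous self-map of a complete convex subset of a Hausdorff locally convex space has a fixed point whenever it has a local attractor. Counterexamples exist on a Banach space and on $\mathbb{R}^\omega$. They are built from a compact set in a Hilbert space that contracts to a point inside each of its neighborhoods and carries a fixed-point-free isometry, by passing to a space of Lipschitz paths that converge to this set. As a supplement, relying on published theorems, we show that for a closed convex subset of a Fr\'echet space the conclusion of the conjecture holds exactly when the set is locally compact.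
\end{abstract}

\section{Local attractors and fixed points}\label{sec:intro}

Throughout, $I=[0,1]$, $f^n$ is the $n$-th iterate of a map $f$, and a neighborhood of a set is any set that contains an open set containing it.

\begin{definition}\label{def:attractor}
Let $Y$ be a topological space and $f:Y\to Y$ a map. A subset $M\subseteq Y$ is an \emph{attractor for neighborhoods of points} under $f$, briefly a \emph{local attractor}, if
\begin{itemize}
\item[(i)] $M$ is nonempty, compact and $f$-invariant, that is, $f(M)\subseteq M$;
\item[(ii)] for every neighborhood $U$ of $M$ and every $x\in Y$ there are a neighborhood $V$ of $x$ and a positive integer $N$ such that $f^n(V)\subseteq U$ for all $n\ge N$.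
\end{itemize}
\end{definition}

Condition (ii) says more than that all orbits approach $M$: the time after which an orbit stays in $U$ is locally bounded as a function of the starting point. The attractors constructed in this paper satisfy $f(M)=M$, so nothing depends on whether invariance is read as inclusion or as equality.

\begin{lemma}\label{lem:basic}
Let $M$ be a local attractor under $f:Y\to Y$.
\begin{itemize}
\item[(a)] If $K\subseteq Y$ is compact and $U$ is a neighborhood of $M$, then $f^n(K)\subseteq U$ for all large $n$.
\item[(b)] If $Y$ is Hausdorff, every fixed point of $f$ lies in $M$.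
\end{itemize}
\end{lemma}

\begin{proof}
For (a), cover $K$ by the interiors of finitely many of the sets $V$ in (ii) and take the largest of the corresponding $N$. For (b), if $f(x)=x\notin M$, then $U=Y\setminus\{x\}$ is a neighborhood of $M$ that never contains $f^n(x)$.
\end{proof}

The following conjecture appears in the paper of Ko and Tan \cite{KT}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $G$ be a nonempty complete convex subset of a Hausdorff locally convex space, and let $f:G\to G$ be continuous. If $f$ has a local attractor, then $f$ has a fixed point.}
\end{quote}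

The simplest cases support it. If $G$ is compact, then $M=G$ is a local attractor and the statement is the Schauder--Tychonoff theorem. If $f(G)$ has compact closure $M$ in $G$, then $M$ is a local attractor; its closed convex hull is compact because $G$ is complete, it is mapped into itself, and the same theorem applies. If $G$ is an interval, (i) alone suffices: a fixed-point-free $f$ satisfies $f(x)>x$ everywhere or $f(x)<x$ everywhere, and so moves $\max M$ or $\min M$ out of $M$. In the plane (i) is not enough: $f(x,y)=(-x,\,y+1-x^2)$ has no fixed point and exchanges $(1,0)$ and $(-1,0)$.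

Condition (ii) contributes the following. Fix $b\in M$. The cone $K=\{(1-t)x+tb: x\in M,\ t\in I\}\subseteq G$ is compact, so for each neighborhood $U$ of $M$ and all large $n$ the homotopy $(x,t)\mapsto f^n((1-t)x+tb)$ deforms $f^n|_M$ to a constant inside $U$. High iterates of $f$ thus destroy all topology near $M$, and one expects $f$ to have Lefschetz number $1$ there, like a self-map of a point. If moreover $f|_M$ is periodic, taking $n$ to be a multiple of the period shows that $M$ itself contracts to a point inside each of its neighborhoods; this excludes the two-point set above. The natural guess is that the conjecture is true. It is false.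

\begin{theorem}\label{thm:main}
There are a Banach space $G$ and a continuous map $F:G\to G$ without fixed point that has a local attractor, which $F$ moreover maps onto itself. One may also take $G$ to be the Fr\'echet space $\mathbb{R}^\omega$.
\end{theorem}

A Banach space is a nonempty complete convex subset of itself, so Theorem~\ref{thm:main} disproves the conjecture. Its proof uses only Hopf's theorem on the degree, Dugundji's extension theorem, partitions of unity and, for $\mathbb{R}^\omega$, Alexandrov's theorem. The Lefschetz heuristic does become a proof when $f$ is compact on an invariant neighborhood of $M$, and this gives a supplement, which is not used for Theorem~\ref{thm:main} and relies on the published theorems quoted in Section~\ref{sec:lc}. A Fr\'echet space is a complete metrizable locally convex space.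

\begin{theorem}\label{thm:supp}
Let $G$ be a nonempty closed convex subset of a Fr\'echet space. Then every continuous map $f:G\to G$ possessing a local attractor has a fixed point if and only if $G$ is locally compact.
\end{theorem}

The proof of Theorem~\ref{thm:main} goes as follows. Section~\ref{sec:reduction} replaces convexity by an extension property. Section~\ref{sec:paths} attaches to a compact set $M$ in a Hilbert space, invariant under an isometry $\sigma$, a space $X$ of paths converging to $M$ and a map of $X$ that has a copy of $M$ as local attractor and acts on it as $\sigma$. Section~\ref{sec:M} constructs an $M$ on which $\sigma$ has no fixed point and which contracts inside each of its neighborhoods. Sections~\ref{sec:connect} and~\ref{sec:AE} show that for such $M$ the space $X$ has the extension property.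

\section{Reduction to absolute extensors}\label{sec:reduction}

A metrizable space $X$ is an \emph{absolute extensor} if for every metrizable space $Y$ and every closed $A\subseteq Y$, each continuous map $A\to X$ extends to a continuous map $Y\to X$. The basic source of extensions is \emph{Dugundji's theorem}: if $C$ is a nonempty convex subset of a locally convex space, $Y$ is metrizable and $A\subseteq Y$ is closed, then every continuous map $A\to C$ extends to a continuous map $Y\to C$. Absolute extensors are thus topological substitutes for convex sets, and a counterexample on one of them can be carried over to a linear space.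

\begin{lemma}[Transfer]\label{lem:transfer}
Let $X$ be an absolute extensor and $f:X\to X$ a continuous map without fixed point that has a local attractor $K$ with $f(K)=K$. If a metrizable space $G$ contains a closed subset homeomorphic to $X$, then there is a continuous map $F:G\to G$ without fixed point that has a local attractor which it maps onto itself.
\end{lemma}

\begin{proof}
Identify the closed subset with $X$. Extending the identity map of $X$ gives a retraction $R:G\to X$. Put $F=f\circ R$. Since $F$ takes values in $X$, where $R$ is the identity, $F^n=f^n\circ R$ for $n\ge1$, and $F(K)=f(K)=K$. Let $U$ be a neighborhood of $K$ in $G$ and $x\in G$. There are a neighborhood $V$ of $R(x)$ in $X$ and $N$ with $f^n(V)\subseteq U\cap X$ for $n\ge N$. Then $R^{-1}(V)$ is a neighborhood of $x$ and $F^n(R^{-1}(V))\subseteq U$ for $n\ge N$. A fixed point of $F$ would lie in $X$ and be fixed by $f$.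
\end{proof}

\begin{lemma}\label{lem:embed}
A nonempty complete metric space $(X,\rho)$ is isometric to a closed subset of a Banach space. If it is also separable, it is homeomorphic to a closed subset of $\mathbb{R}^\omega$.
\end{lemma}

\begin{proof}
Let $C_b(X)$ be the Banach space of bounded continuous real functions on $X$ with the sup norm, and fix $\gamma_*\in X$. The function $J(\gamma)=\rho(\gamma,\cdot)-\rho(\gamma_*,\cdot)$ is bounded by $\rho(\gamma,\gamma_*)$. The difference $J(\gamma)-J(\gamma')=\rho(\gamma,\cdot)-\rho(\gamma',\cdot)$ is bounded by $\rho(\gamma,\gamma')$ and attains this value at $\gamma'$. So $J$ is an isometric embedding, and its image is complete, hence closed.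

A separable metrizable space is homeomorphic to a subset $X'$ of $I^\omega$. By Alexandrov's theorem, a completely metrizable subspace of a metrizable space is a $G_\delta$ set, so $X'=\bigcap_nU_n$ with $U_n$ open in $I^\omega$. Let $\Delta_n=\min(1,\operatorname{dist}(\cdot,I^\omega\setminus U_n))$, and $\Delta_n=1$ if $U_n=I^\omega$; then $\Delta_n$ is continuous and $U_n=\{\Delta_n>0\}$. The map $x\mapsto(x,(1/\Delta_n(x))_n)$ from $X'$ to $\mathbb{R}^\omega\times\mathbb{R}^\omega\cong\mathbb{R}^\omega$ is continuous and is inverted by the first projection, so it is an embedding. If the images of points $x_j\in X'$ converge to $(x,(t_n)_n)$, then $x\in I^\omega$ and $1/\Delta_n(x_j)\to t_n$ forces $\Delta_n(x)>0$ and $t_n=1/\Delta_n(x)$ for every $n$. So $x\in X'$ and the image is closed.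
\end{proof}

By these two lemmas, Theorem~\ref{thm:main} follows from the next proposition, whose proof occupies Sections~\ref{sec:paths}--\ref{sec:AE}.

\begin{proposition}\label{prop:core}
There are a complete separable metric space $X$ that is an absolute extensor and a continuous map $f:X\to X$ without fixed point that has a local attractor $K$ with $f(K)=K$.
\end{proposition}

\section{Paths converging to a compact set}\label{sec:paths}

In this section $E$ is a separable real Hilbert space with norm $|\cdot|$, $M\subseteq E$ is nonempty and compact, and $\sigma:E\to E$ preserves distances and satisfies $\sigma(M)=M$. Write $d(x)=\operatorname{dist}(x,M)$. The function $d$ is $1$-Lipschitz, and $d\circ\sigma=d$ because $|\sigma x-\sigma m|=|x-m|$ and $\sigma m$ runs through $M$ as $m$ does.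

We want a map that acts as $\sigma$ on $M$ and pulls everything else toward $M$. On $E$ itself there is no evident way to move points continuously toward an irregular set. The remedy is to replace a point of $E$ by a point together with a route from it to $M$; the map then only has to advance along the route.

\subsection*{The space $X$}
Let $X$ be the set of all $\gamma:[0,\infty)\to E$ such that $|\gamma(s)-\gamma(t)|\le|s-t|$ for all $s,t$ and $d(\gamma(t))\to0$ as $t\to\infty$. Put
\[
\rho(\gamma,\gamma')=\sup_{t\ge0}\frac{|\gamma(t)-\gamma'(t)|}{(1+t)^2}+\sup_{t\ge0}\,|d(\gamma(t))-d(\gamma'(t))|.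
\]
The second term makes the time after which a path stays near $M$ locally bounded on $X$, which is what condition (ii) demands. For $x\in M$ let $\widehat{x}\in X$ be the constant path at $x$, and let $\widehat{M}=\{\widehat{x}:x\in M\}$.

\begin{lemma}\label{lem:X}
The function $\rho$ is a metric on $X$, and $\rho(\gamma_n,\gamma)\to0$ if and only if $\gamma_n\to\gamma$ locally uniformly and $d\circ\gamma_n\to d\circ\gamma$ uniformly. The space $(X,\rho)$ is complete and separable, and $\widehat{M}$ is compact.
\end{lemma}

\begin{proof}
Since $|\gamma(t)-\gamma'(t)|\le|\gamma(0)-\gamma'(0)|+2t$, we have for $R\ge0$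
\[
\sup_{t\ge R}\frac{|\gamma(t)-\gamma'(t)|}{(1+t)^2}\le\frac{|\gamma(0)-\gamma'(0)|+2}{1+R}.
\]
With $R=0$ the first term of $\rho$ is finite; the second is finite because $d\circ\gamma$ is continuous and tends to $0$. With $R$ large the estimate shows that locally uniform convergence makes the first term tend to $0$, and the converse holds because the weight is bounded below on bounded intervals.

A Cauchy sequence $\gamma_n$ converges locally uniformly to a $1$-Lipschitz path $\gamma$. The functions $d\circ\gamma_n$ converge uniformly, and pointwise to $d\circ\gamma$; a uniform limit of functions vanishing at infinity vanishes at infinity, so $\gamma\in X$ and $\rho(\gamma_n,\gamma)\to0$. The map $\gamma\mapsto(\gamma,d\circ\gamma)$ embeds $X$ in $C([0,\infty),E)\times C_0([0,\infty))$, with locally uniform and uniform convergence respectively; this product is separable and metrizable, hence so is $X$. Finally $\rho(\widehat{x},\widehat{y})=|x-y|$, so $\widehat{M}$ is isometric to $M$.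
\end{proof}

\subsection*{The map $f$}
The first candidate is $\gamma\mapsto\sigma\gamma(\cdot+1)$. It fixes every $1$-Lipschitz path in $M$ with $\sigma\gamma(t+1)=\gamma(t)$, and such paths would have to be excluded. It is easier to advance time by a map whose iterates tend to infinity but flatten out, so that only constant paths survive. Let
\[
\theta(t)=\log(e^t+1),\qquad f(\gamma)(t)=\sigma\big(\gamma(\theta(t))\big).
\]
In the variable $e^t$, $\theta$ is the shift by $1$, so $\theta^n(t)=\log(e^t+n)$ and $f^n(\gamma)=\sigma^n\circ\gamma\circ\theta^n$. Moreover $0<\theta'<1$, and $t\le\theta(t)\le t+\log2$ for $t\ge0$.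

\begin{proposition}\label{prop:dyn}
The map $f$ sends $X$ to $X$ and is continuous, $f(\widehat{M})=\widehat{M}$, and $\widehat{M}$ is a local attractor under $f$. If $\sigma$ has no fixed point in $M$, then $f$ has no fixed point.
\end{proposition}

\begin{proof}
For $\gamma\in X$ the path $f(\gamma)$ is $1$-Lipschitz and $d(f(\gamma)(t))=d(\gamma(\theta(t)))\to0$, so $f(\gamma)\in X$. Since $(1+\theta(t))/(1+t)\le1+\log2<2$, applying $f$ multiplies the first term of $\rho$ by at most $4$, and it does not increase the second; so $\rho(f\gamma,f\gamma')\le4\rho(\gamma,\gamma')$. From $f(\widehat{x})=\widehat{\sigma x}$ we get $f(\widehat{M})=\widehat{M}$.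

The flattening is measured by
\[
\varepsilon_n=\sup_{t\ge0}\frac{\theta^n(t)-\theta^n(0)}{(1+t)^2},\qquad \theta^n(t)-\theta^n(0)=\log\frac{e^t+n}{1+n}=\log\Big(1+\frac{e^t-1}{1+n}\Big).
\]
The numerator is at most $t$, because $e^t+n\le e^t(1+n)$, and at most $e^t/(1+n)$. Using the first bound for $t\ge R$ and the second for $t\le R$ gives $\varepsilon_n\le\max(1/R,\,e^R/(1+n))$ for every $R>0$, so $\varepsilon_n\to0$.

Let $U$ be a neighborhood of $\widehat{M}$ and $\gamma_0\in X$. By compactness there is $\eta>0$ such that $U$ contains every path at $\rho$-distance less than $\eta$ from $\widehat{M}$. Choose $T$ with $d(\gamma_0(t))<\eta/8$ for $t\ge T$, and let $V$ be the open ball of radius $\eta/8$ about $\gamma_0$. By the second term of $\rho$, $d(\gamma(t))<\eta/4$ for all $\gamma\in V$ and $t\ge T$. Choose $N$ such that $\log(1+n)\ge T$ and $\varepsilon_n<\eta/2$ for $n\ge N$. Let $\gamma\in V$, $n\ge N$, $\beta=f^n(\gamma)$. Then $d(\beta(t))=d(\gamma(\theta^n(t)))<\eta/4$ for all $t\ge0$, since $\theta^n(t)\ge\log(1+n)$, and $|\beta(t)-\beta(0)|\le\theta^n(t)-\theta^n(0)$. Take $x\in M$ with $|\beta(0)-x|=d(\beta(0))$. Then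
\[
\rho(\beta,\widehat{x})\le\sup_t\frac{|\beta(t)-\beta(0)|}{(1+t)^2}+|\beta(0)-x|+\sup_td(\beta(t))\le\varepsilon_n+\frac\eta4+\frac\eta4<\eta .
\]
Hence $f^n(V)\subseteq U$ for $n\ge N$. By Lemma~\ref{lem:basic}(b) a fixed point of $f$ has the form $\widehat{x}$ with $x\in M$, and then $\sigma x=x$.
\end{proof}

\subsection*{When is $X$ an absolute extensor?}
So far $M$ was arbitrary. Its topology enters only through this question, and two small cases show what is at stake.

\begin{example}\label{ex:two}
Let $E=\mathbb{R}$, $M=\{-1,1\}$, $\sigma x=-x$. Then $f$ has no fixed point, but $X$ is disconnected. Indeed, let $\gamma_0(t)\to1$ and $|\gamma_0(t)-1|<\frac14$ for $t\ge T$. A path $\gamma$ close to $\gamma_0$ satisfies $d(\gamma(t))<\frac12$ for $t\ge T$ and $\gamma(T)>0$, so it also tends to $1$. The paths tending to $1$, and by symmetry those tending to $-1$, form disjoint nonempty open sets covering $X$. An absolute extensor is path connected (take $Y=I$, $A=\{0,1\}$), so $X$ is not one.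
\end{example}

\begin{example}\label{ex:sine}
Let $E=\mathbb{R}^2$ and let $M$ be the union of the graph of $\sin(1/a)$, $0<a\le1$, and the segment $\{0\}\times[-1,1]$. No path in $M$ joins $p=(0,0)$ to $q=(1,\sin1)$. Nevertheless $\widehat{p}$ and $\widehat{q}$ are joined by a path in $X$.

For $s\ge1$ let $P_s$ run at unit speed from $p$ horizontally to $(1/s,0)$, vertically to $(1/s,\sin s)$, along the graph to $q$, and then rest at $q$. The first two legs stay within $1/s$ of the segment and the third lies in $M$, so $d\le1/s$ along $P_s$. The lengths of the legs are continuous in $s$, so $(s,t)\mapsto P_s(t)$ is continuous. Let $\gamma_s(t)=p$ for $t\le s$ and $\gamma_s(t)=P_s(t-s)$ for $t\ge s$. Then $s\mapsto\gamma_s$ is continuous into $X$: for $s$ near a given value all $\gamma_s$ rest at $q$ after a common time, and on a compact interval joint continuity gives uniform convergence. As $s\to\infty$, $\gamma_s$ agrees with $\widehat{p}$ on $[0,s]$ and $\sup d\circ\gamma_s\le1/s$, so $\gamma_s\to\widehat{p}$ by Lemma~\ref{lem:X}. Finally $\gamma_1$ reaches $q$ at time $2+\sin1<3$, and $h\mapsto\gamma_1(\cdot+h)$, $0\le h\le3$, joins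 $\gamma_1$ to $\widehat{q}$.
\end{example}

Example~\ref{ex:sine} contains the idea of the proof. The connections $P_s$ come closer and closer to $M$, become longer and longer, and have no limit; in $X$ they assemble into one genuine path because the better ones are postponed to later times. Two things were used: connections that depend continuously on a real parameter $s$, and a rule for when to start them. They are the subjects of Sections~\ref{sec:connect} and~\ref{sec:AE}. The hypothesis that produces the connections is the following, for a fixed base point $b\in M$.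

\begin{itemize}
\item[(C)] For each open $V\supseteq M$ there are an open set $V'$ with $M\subseteq V'\subseteq V$, a continuous map $c:V'\times I\to V$ with $c(z,0)=z$ and $c(z,1)=b$, and $L<\infty$ such that every path $c(z,\cdot)$ is $L$-Lipschitz.
\end{itemize}

\section{A compactum with property (C) and a fixed-point-free isometry}\label{sec:M}

We take for $M$ the set of sequences $(x_0,x_1,\dots)$ of points of a sphere $S$ with $x_i=g(x_{i+1})$, for a suitable $g:S\to S$. An isometry $\sigma_0$ of $S$ that commutes with $g$ acts on $M$ coordinatewise, without fixed point if $\sigma_0$ has none. Imposing only the first $k$ equations gives compact sets $T_k$ decreasing to $M$. Each $T_k$ deforms onto a copy of $S$, and in these terms the inclusion $T_{k+1}\subseteq T_k$ is the map $g$. So $T_{k+1}$ contracts in $T_k$ if $g$ is null-homotopic. We need a fixed-point-free $\sigma_0$ and a null-homotopic $g$ that commute.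

\subsection*{An equivariant null-homotopic map}
On the circle there is no such pair. An isometry of $S^1\subseteq\mathbb{C}$ without fixed point is a rotation $z\mapsto\zeta z$, $\zeta\ne1$, and if $g(\zeta z)=\zeta g(z)$, then $g(z)/z$ is invariant under the rotation. If $\zeta$ has finite order $m\ge2$, then $g(z)/z$ is a continuous function of $z^m$ and $\deg g\equiv1\pmod m$; if $\zeta$ has infinite order, $g(z)/z$ is constant and $\deg g=1$. The way around this congruence is to use two circles with rotations of coprime orders.

Let $S=S^3\subseteq\mathbb{C}^2$, $\omega=e^{2\pi i/3}$ and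
\[
\sigma_0(z,w)=(-z,\omega w).
\]
This is a linear isometry of order $6$ without fixed point on $S$. The map $(z,w)\mapsto(z^m,w^n)$, a negative power being read as the corresponding power of the conjugate, commutes with $\sigma_0$ when $m$ is odd and $n\equiv1\pmod3$. With $m=3$, $n=-2$ the product $mn$ is a multiple of $6$, each factor supplying the prime that the other cannot. This product is the degree of the normalized map, and a multiple of $6$ can be removed by the same local change at the six points of an orbit.

We recall four facts about the degree of continuous maps $u:S\to S$, defined by $u_*[S]=(\deg u)[S]$ in $H_3(S;\mathbb{Z})$.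
\begin{itemize}
\item[(D1)] The degree is a homotopy invariant and is multiplicative; reflections have degree $-1$.
\item[(D2)] (Hopf) A map of degree $0$ is null-homotopic.
\item[(D3)] If $F_0$ is a smooth map from the closed unit ball of $\mathbb{R}^4$ to $\mathbb{R}^4$ with no zero on $S$, then $\deg(F_0/|F_0|)$ is the sum of the signs of the Jacobian determinant of $F_0$ over the preimages of any regular value $p$ with $|p|<\min_S|F_0|$.
\item[(D4)] Let $D'\subseteq S$ be a closed spherical cap and let $u$ be constant, equal to $q$, on $\partial D'$. Let $u'$ equal $q$ on $D'$ and $u$ elsewhere, and let $u''$ equal $u$ on $D'$ and $q$ elsewhere. Then $\deg u=\deg u'+\deg u''$.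
\end{itemize}
Fact (D4) holds because $u$ factors through $S/\partial D'$, a wedge of two $3$-spheres, whose $H_3$ is the direct sum of those of the two spheres, while $u'$ and $u''$ arise by first retracting the wedge onto one of them.

\begin{lemma}\label{lem:g}
There is a continuous null-homotopic map $g:S\to S$ with $g\sigma_0=\sigma_0g$.
\end{lemma}

\begin{proof}
\emph{A map of degree $-6$.} Let $F_0(z,w)=(z^3,\bar w^2)$, which vanishes only at $0$, and $g_0=F_0/|F_0|$ on $S$. Since $(-z)^3=-z^3$ and $\overline{\omega w}^{\,2}=\omega^{-2}\bar w^2=\omega\bar w^2$, we have $F_0\sigma_0=\sigma_0F_0$, hence $g_0\sigma_0=\sigma_0g_0$. A small value $(p_1,p_2)$ with $p_1p_2\ne0$ has $3\cdot2=6$ preimages. At each of them the real Jacobian determinant is the product of $|3z^2|^2$, for the holomorphic map $z^3$, and $-|2w|^2$, for the antiholomorphic map $\bar w^2$, so it is negative. By (D3), $\deg g_0=-6$.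

\emph{Equivariant modification.} Let $v=(1,1)/\sqrt2$. The points $\sigma_0^iv=((-1)^i,\omega^i)/\sqrt2$, $0\le i\le5$, are distinct, since $i$ is determined by its residues modulo $2$ and $3$. Let $B^3$ be the closed unit ball of the real orthogonal complement $v^\perp$, and $e(y)=(v+\epsilon y)/|v+\epsilon y|$ for $y\in B^3$. The map $e$ is a homeomorphism onto a cap $D$ centered at $v$ and takes $\frac12B^3$ onto a smaller cap $D_0$. Fix $\epsilon>0$ so small that the caps $\sigma_0^iD$, $0\le i\le5$, are pairwise disjoint. If $u:D\to S$ is continuous and equals $g_0$ on $\partial D$, define $\widetilde u=\sigma_0^iu\sigma_0^{-i}$ on $\sigma_0^iD$ and $\widetilde u=g_0$ elsewhere. On $\partial(\sigma_0^iD)$ we have $\sigma_0^iu\sigma_0^{-i}=\sigma_0^ig_0\sigma_0^{-i}=g_0$, so $\widetilde u$ is continuous, and it commutes with $\sigma_0$ because $\sigma_0^6$ is the identity. A homotopy of such maps $u$ gives a homotopy of the maps $\widetilde u$.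

\emph{Making the map constant near $v$.} For $h\in I$ let $\mu_h:B^3\to B^3$ be given by $\mu_h(0)=0$ and
\[
\mu_h(y)=\big((1-h)|y|+h\max(2|y|-1,0)\big)\,y/|y| .
\]
It is jointly continuous since $|\mu_h(y)|\le|y|$; it fixes $\partial B^3$ pointwise; $\mu_0$ is the identity; and $\mu_1=0$ on $\frac12B^3$. With $u_h=g_0e\mu_he^{-1}$, the homotopy $\widetilde{u_h}$ joins $g_0$ to an equivariant map $g_1$, which has degree $-6$ and is constant, equal to $q=g_0(v)$, on $D_0$.

\emph{Inserting degree $1$ six times.} Let $\kappa:B^3\to S$ be a map that sends $\partial B^3$ to $q$ and induces a homeomorphism $B^3/\partial B^3\to S$. Define $h_0:S\to S$ by $h_0(e(y))=\kappa(2y)$ for $|y|\le\frac12$ and $h_0=q$ off $D_0$. It is the collapse of the cap complementary to $D_0$, which induces an isomorphism on $H_3$ because a cap is contractible, followed by a homeomorphism; so $\deg h_0=\pm1$. Composing $\kappa$ with a linear reflection of $v^\perp$ composes $h_0$ with the reflection of $S$ that extends it and fixes $v$, so we may assume $\deg h_0=1$. Let $u=h_0$ on $D_0$ and $u=g_1$ on the rest of $D$; both equal $q$ on $\partial D_0$. Put $g=\widetilde u$.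 It differs from $g_1$ only on the caps $\sigma_0^iD_0$, where $g_1$ is the constant $\sigma_0^iq$ and $g$ agrees with $h_i=\sigma_0^ih_0\sigma_0^{-i}$, a map that equals $\sigma_0^iq$ off $\sigma_0^iD_0$. By (D1), $\deg h_i=\deg h_0=1$. Applying (D4) to the six caps in turn gives $\deg g=\deg g_1+6=0$, and $g$ is null-homotopic by (D2).
\end{proof}

\subsection*{The compactum}
Let $E$ be the separable real Hilbert space of sequences $x=(x_0,x_1,\dots)$ in $\mathbb{C}^2$ with $|x|^2=\sum_i4^{-i}|x_i|^2<\infty$, and let $\sigma:E\to E$ apply $\sigma_0$ to each coordinate. It is a linear isometry and $\sigma^6$ is the identity. Let $B$ be the closed unit ball of $\mathbb{C}^2$ and $Q=\{x: x_i\in B\text{ for all }i\}$. On $Q$ we have $|x|^2\le\frac43$, and the tails of the series are uniformly small, so the norm topology on $Q$ is the product topology and $Q$ is compact. Put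
\[
T_k=\{x\in Q:\ x_0,\dots,x_k\in S,\ \ x_i=g(x_{i+1})\text{ for }0\le i<k\},\qquad M=\bigcap_{k\ge0}T_k ,
\]
and define the continuous map $j_k:S\to T_k$ by $j_k(q)=(g^k(q),g^{k-1}(q),\dots,g(q),q,0,0,\dots)$. The sets $T_k$ are closed in $Q$, nonempty and decreasing, so $M$ is nonempty and compact. Since $g$ commutes with $\sigma_0$, we have $\sigma(M)\subseteq M$, and $\sigma^6=\mathrm{id}$ gives $\sigma(M)=M$. If $x\in M$ and $\sigma x=x$, then $x_0\in S$ is fixed by $\sigma_0$, which is impossible. We shall use repeatedly that the coordinates of index greater than $k$ are constrained in $T_k$ only to lie in the convex set $B$: \emph{if two points of $T_k$ agree in the coordinates $0,\dots,k$, the segment between them lies in $T_k$.}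

\begin{lemma}\label{lem:C}
The set $M$ has property \textup{(C)} for every base point $b\in M$.
\end{lemma}

\begin{proof}
Let $V\supseteq M$ be open. By compactness $T_k\subseteq V$ for some $k$, and there is $\delta>0$ such that all points at distance less than $\delta$ from $T_k$ lie in $V$. For $x\in E$ with $x_{k+1}\ne0$ put $u(x)=x_{k+1}/|x_{k+1}|\in S$, and let
\[
V'=\{x\in V:\ |x|<3,\ x_{k+1}\ne0,\ \text{the segment from $x$ to $j_{k+1}(u(x))$ lies in $V$}\}.
\]
The set $V'$ is open, because $(x,t)\mapsto(1-t)x+tj_{k+1}(u(x))$ is continuous on the open set where $x_{k+1}\neq0$ and $I$ is compact. It contains $M$: for $x\in M$ we have $u(x)=x_{k+1}$, so $x$ and $j_{k+1}(u(x))$ agree in the coordinates $0,\dots,k+1$ and the segment lies in $T_{k+1}\subseteq V$.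

Since $g$ is null-homotopic and $S$ is path connected, there is a homotopy $H:S\times I\to S$ from $g$ to the constant map with value $b_k$, the $k$-th coordinate of $b$. The paths $j_kH(u,\cdot)$ need not be Lipschitz, so we replace them by polygons. By uniform continuity there are $0=t_0<\dots<t_r=1$ with $|j_kH(u,t_{i})-j_kH(u,t_{i-1})|<\delta$ for all $u\in S$ and $1\le i\le r$. For $x\in V'$ and $u=u(x)$ consider the polygonal path with the $r+4$ vertices
\[
x,\quad j_{k+1}(u),\quad j_kH(u,t_0),\ \dots,\ j_kH(u,t_r),\quad b .
\]
The first segment lies in $V$ by the definition of $V'$. The second joins $j_{k+1}(u)$ to $j_k(g(u))$; these points of $T_k$ differ only in coordinate $k+1$, so it lies in $T_k$. Each of the next $r$ segments has length less than $\delta$ and endpoints in $T_k$, so it lies in $V$. The last joins $j_k(b_k)$ to $b$, two points of $T_k$ that agree in the coordinates $0,\dots,k$, so it lies in $T_k$. The vertices depend continuously on $x$. All but the first lie in $Q$, and $|x|<3$, so every segment has length less than $3+2/\sqrt3<5$. Let $c(x,\cdot)$ traverse the segments linearly, each in time $1/(r+3)$. Then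 $c$ is continuous and (C) holds with $L=5(r+3)$.
\end{proof}

\section{A continuous family of connections}\label{sec:connect}

From now on $M\subseteq E$ is a compact set with property (C) and base point $b$. Property (C) gives a sequence of contractions that stay closer and closer to $M$. We interpolate them to a family with a real parameter, the analogue of the paths $P_s$ of Example~\ref{ex:sine}.

\begin{lemma}\label{lem:P}
There are open sets $E=V_0=V_1=V_2\supseteq V_3\supseteq\dots\supseteq M$ with $d<1/k$ on $V_k$ for $k\ge3$ and, with
\[
\mathcal D=\{(z,s)\in E\times[1,\infty):\ z\in V_{\lfloor s\rfloor+1}\},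
\]
continuous maps $\mathcal D\times[0,\infty)\to E$, $(z,s,t)\mapsto P_s(z)(t)$, and $\ell:\mathcal D\to[0,\infty)$ such that for $(z,s)\in\mathcal D$ the path $P_s(z)$ is $1$-Lipschitz, lies in $V_{\lfloor s\rfloor-1}$, starts at $z$, and equals $b$ for $t\ge\ell(z,s)$.
\end{lemma}

\begin{proof}
\emph{The contractions $c_k$.} Put $c_1(z,t)=c_2(z,t)=(1-t)z+tb$ and $L_1=L_2=0$. For $k\ge3$ apply (C) inductively to the open set $V_{k-1}\cap\{d<1/k\}$. This gives an open set $V_k$ with $M\subseteq V_k\subseteq V_{k-1}\cap\{d<1/k\}$, a contraction $c_k:V_k\times I\to V_{k-1}$ and a constant $L_k$, which we take at least $L_{k-1}$. For every $k\ge1$ the path $c_k(z,\cdot)$ is $(|z-b|+L_k)$-Lipschitz.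

\emph{The difficulty.} For $z\in V_{k+1}$ there is a natural deformation starting from the path $c_k(z,\cdot)$: follow $c_{k+1}(z,\cdot)$ for time $\tau$, reaching a point of $V_k$, and continue from there by $c_k$. At $\tau=1$ the result is not $c_{k+1}(z,\cdot)$, but $c_{k+1}(z,\cdot)$ followed by the loop $\alpha_k=c_k(b,\cdot)$, over which we have no control. We therefore modify $c_k$ so that the loop traced by $b$ is a path followed by its reverse. Put
\[
c'_k(z,t)=c_k(z,2t)\quad(0\le t\le\tfrac12),\qquad c'_k(z,t)=\alpha_k(2-2t)\quad(\tfrac12\le t\le1).
\]
Both formulas give $b$ at $t=\frac12$. So $c_k':V_k\times I\to V_{k-1}$ is continuous, $c_k'(z,0)=z$, $c_k'(z,1)=b$, and $c'_k(b,t)=\alpha_k(\min(2t,2-2t))$. Since $\alpha_k$ is $L_k$-Lipschitz, $c_k'(z,\cdot)$ is $2(|z-b|+L_k)$-Lipschitz.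

\emph{The interpolation.} Let $k\ge1$, $z\in V_{k+1}$, $s\in[k,k+1]$. For $s\in[k,k+\frac12]$ put $\tau=2(s-k)$ and
\[
\widetilde P_s(z)(t)=\begin{cases}c'_{k+1}(z,t),&0\le t\le\tau,\\ c'_k\big(c'_{k+1}(z,\tau),\,t-\tau\big),&\tau\le t\le\tau+1,\\ b,&t\ge\tau+1,\end{cases}
\]
which makes sense because $c'_{k+1}(z,\tau)\in V_k$. For $s\in[k+\frac12,k+1]$ put $r=2(k+1-s)$ and retract the remaining loop along itself:
\[
\widetilde P_s(z)(t)=\begin{cases}c'_{k+1}(z,t),&0\le t\le1,\\ \alpha_k\big(\min(2t-2,\,4-2t,\,r)\big),&1\le t\le2,\\ b,&t\ge2.\end{cases}
\]
In the first formula adjacent lines agree at $t=\tau$, with value $c'_{k+1}(z,\tau)$, and at $t=\tau+1$, with value $b$; in the second they agree at $t=1$ and $t=2$, with value $\alpha_k(0)=b$. At $s=k+\frac12$ we have $\tau=r=1$, and the middle lines agree because $c'_k(b,t-1)=\alpha_k(\min(2t-2,4-2t))$ and this minimum is at most $1$. So $\widetilde P$ is continuous on $V_{k+1}\times[k,k+1]\times[0,\infty)$, with values in $V_{k-1}$. At $s=k+1$, for $z\in V_{k+2}$, the formula for $[k,k+1]$ with $r=0$ and the formula for $[k+1,k+2]$ with $\tau=0$ both give $c'_{k+1}(z,t)$ for $t\le1$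 and $b$ afterwards. The sets $\{(z,s)\in\mathcal D:k\le s\le k+1\}$ are contained in $V_{k+1}\times[k,k+1]$ and form a locally finite closed cover of $\mathcal D$. Hence $\widetilde P$ is well defined and continuous on $\mathcal D\times[0,\infty)$; the path $\widetilde P_s(z)$ starts at $z$, equals $b$ for $t\ge2$, and, taking $k=\lfloor s\rfloor$, lies in $V_{\lfloor s\rfloor-1}$.

\emph{Slowing down.} Let $s\in[k,k+1]$. The point $z'=c'_{k+1}(z,\tau)$ satisfies $|z'-b|=|c'_{k+1}(z,\tau)-c'_{k+1}(z,1)|\le2(|z-b|+L_{k+1})$, so $c'_k(z',\cdot)$ has Lipschitz constant at most $4|z-b|+4L_{k+1}+2L_k$. The other pieces have constants at most $2(|z-b|+L_{k+1})$ and $2L_k$. Thus $\widetilde P_s(z)$ is $(4|z-b|+6L_{k+1})$-Lipschitz. Let $\lambda:[1,\infty)\to[1,\infty)$ be linear on each $[k,k+1]$ with $\lambda(k)=1+6L_{k+1}$; it is nondecreasing, so $\widetilde P_s(z)$ is $\Lambda(z,s)$-Lipschitz for the continuous function $\Lambda(z,s)=4|z-b|+\lambda(s)\ge1$. Put $P_s(z)(t)=\widetilde P_s(z)(t/\Lambda(z,s))$ and $\ell=2\Lambda$.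
\end{proof}

The choice $V_0=V_1=V_2=E$ means that for $1\le s<2$ every point of $E$ is an admissible starting point. This is needed below at points far from the set on which the map is given.

\section{The path space is an absolute extensor}\label{sec:AE}

\begin{proposition}\label{prop:AE}
If $M$ has property \textup{(C)}, then $X$ is an absolute extensor.
\end{proposition}

Let $\varphi:A\to X$ be given on a closed subset $A$ of $Y$. The $1$-Lipschitz paths in $E$ form a convex set, so Dugundji's theorem extends $\varphi$ to a family $\Phi(y,\cdot)$ of such paths. Since $M$ is not convex, these need not converge to $M$. We follow $\Phi(y,\cdot)$ up to a time $T(y)$ and then switch to a connection $P_{s(y)}$, where $s(y)\to\infty$ as $y$ approaches $A$. The switching time is subject to two opposite demands. It must be late enough that $\Phi(y,T(y))$ is an admissible starting point for $P_{s(y)}$. It must be early enough that on $[0,T(y)]$ the path $\Phi(y,\cdot)$ is uniformly close to some $\varphi(a)$ with $a$ near $y$, although $\Phi$ is continuous only for locally uniform convergence and $T(y)\to\infty$. We first fix times $\tau_k$ that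 meet the first demand on $A$, then neighborhoods $N_k$ of $A$ on which both demands hold at level $k$. The next lemma converts these into the function $s$.

\begin{lemma}\label{lem:s}
Let $Y$ be metrizable, $A\subseteq Y$ closed, and $Y=N_1\supseteq N_2\supseteq\cdots$ open sets with $\bigcap_kN_k=A$. There is a continuous function $s:Y\setminus A\to[1,\infty)$ such that $y\in N_{\lfloor s(y)\rfloor}$ for all $y\in Y\setminus A$, and $s(y)\to\infty$ as $y$ tends to a point of $A$.
\end{lemma}

\begin{proof}
By normality choose inductively open sets $O_1=Y$ and $O_k\supseteq A$ with $\overline{O_{k+1}}\subseteq O_k\cap N_{k+1}$. Then $O_k\subseteq N_k$ and $\bigcap_kO_k=\bigcap_k\overline{O_k}=A$. For $k\ge2$ choose a continuous $\lambda_k:Y\to I$ equal to $1$ on $\overline{O_{k+1}}$ and to $0$ off $O_k$, and put $s=1+\sum_{k\ge2}\lambda_k$ on $Y\setminus A$. A point $y\notin A$ lies outside some $\overline{O_m}$, $m\ge2$, and on the open complement of $\overline{O_m}$ all $\lambda_k$ with $k\ge m$ vanish; so the sum is locally finite and $s$ is continuous. Let $y\in O_m\setminus O_{m+1}$. Then $\lambda_k(y)=1$ for $2\le k\le m-1$ and $\lambda_k(y)=0$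 for $k\ge m+1$, so $s(y)=m-1+\lambda_m(y)\in[m-1,m]$ if $m\ge2$ and $s(y)=1$ if $m=1$. In both cases $\lfloor s(y)\rfloor\le m$, so $y\in N_m\subseteq N_{\lfloor s(y)\rfloor}$. It also follows that $s\ge m-1$ on $O_m\setminus A$, and $O_m$ is a neighborhood of every point of $A$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:AE}]
Let $Y$ be a metric space, $A\subseteq Y$ closed and $\varphi:A\to X$ continuous. If $A=\emptyset$, take a constant map; so let $A\ne\emptyset$. We use $V_k$, $\mathcal D$, $P$, $\ell$ from Lemma~\ref{lem:P}.

\emph{Step 1: the Dugundji extension.} The set $\mathcal L$ of $1$-Lipschitz maps $[0,\infty)\to E$ is a convex subset of the locally convex space $C([0,\infty),E)$ with locally uniform convergence, and $\varphi$ is continuous into $\mathcal L$. Extend it to a continuous map $Y\to\mathcal L$, written $y\mapsto\Phi(y,\cdot)$. From $|\Phi(y,t)-\Phi(y',t')|\le|t-t'|+|\Phi(y,t')-\Phi(y',t')|$ we see that $\Phi$ is jointly continuous.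

\emph{Step 2: the times $\tau_s$.} By compactness of $M$ choose $r_k>0$ with $\{d<r_k\}\subseteq V_{k+1}$, $k\ge1$. Call a number $T\ge0$ \emph{valid} for $(a,k)$, where $a\in A$, if $d(\varphi(a)(t))<r_k$ for all $t\ge T$. Every number larger than a valid one is valid. Given $a_0\in A$, choose $T$ with $d(\varphi(a_0)(t))<r_k/2$ for $t\ge T$; since $a\mapsto d\circ\varphi(a)$ is continuous in the sup norm, $T$ is valid for $(a,k)$ for all $a$ near $a_0$. So $A$ has an open cover $(A_i)$ with numbers $T_i$ valid on $A_i$. Let $(\chi_i)$ be a locally finite partition of unity with $\chi_i=0$ off $A_i$, which exists because $A$ is metrizable. Then $\tau_k=\sum_i\chi_iT_i$ is continuous, and $\tau_k(a)$ is at least the smallest $T_i$ with $\chi_i(a)>0$, hence valid for $(a,k)$. Replacing $\tau_1$ by $\max(\tau_1,1)$ and successively $\tau_{k+1}$ by $\max(\tau_{k+1},\tau_k+1)$ preserves validity. Extend $\tau_1$ and the differences $\tau_{k+1}-\tau_k$ to continuous functions $Y\to[1,\infty)$ by Dugundji's theorem. This yields continuous $\tau_k:Y\to[k,\infty)$ with $\tau_{k+1}\ge\tau_k+1$. For $s\in[k,k+1]$ put $\tau_s=(k+1-s)\tau_k+(s-k)\tau_{k+1}$.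 The function $(y,s)\mapsto\tau_s(y)$ is continuous on $Y\times[1,\infty)$ and increasing in $s$.

\emph{Step 3: the neighborhoods $N_k$.} For $k\ge2$ let
\begin{align*}
W_k&=\{y\in Y:\ \Phi(y,\tau_s(y))\in V_{k+1}\text{ for all }s\in[k,k+1]\},\\
W'_k&=\bigcup_{a\in A}\Big\{y\in Y:\ \operatorname{dist}(y,a)<\tfrac1k,\ \max_{0\le t\le\tau_{k+1}(y)}|\Phi(y,t)-\varphi(a)(t)|<\tfrac1k\Big\}.
\end{align*}
These express the two demands. The set $W_k$ is open because $(y,s)\mapsto\Phi(y,\tau_s(y))$ is continuous and $[k,k+1]$ is compact. It contains $A$: for $a\in A$ and $s\in[k,k+1]$ we have $\tau_s(a)\ge\tau_k(a)$, so $d(\varphi(a)(\tau_s(a)))<r_k$. The set $W_k'$ is open because for fixed $a$ the maximum equals $\max_{h\in I}|\Phi(y,h\tau_{k+1}(y))-\varphi(a)(h\tau_{k+1}(y))|$, which is continuous in $y$. It contains each $a\in A$, which lies in the set indexed by $a$ itself. Put $N_1=Y$ and $N_k=N_{k-1}\cap W_k\cap W_k'$. Points of $W_k'$ are within $1/k$ of the closed set $A$, so $\bigcap_kN_k=A$. Let $s$ be the function given by Lemma~\ref{lem:s}.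

\emph{Step 4: the extension.} For $y\in Y\setminus A$ put $k=\lfloor s(y)\rfloor$, $T(y)=\tau_{s(y)}(y)$ and $z(y)=\Phi(y,T(y))$. Then $k\le T(y)\le\tau_{k+1}(y)$. Also $z(y)\in V_{k+1}$: for $k\ge2$ because $y\in N_k\subseteq W_k$, and for $k=1$ because $V_2=E$. So $(z(y),s(y))\in\mathcal D$, and we define $\Psi|_A=\varphi$ and, for $y\notin A$,
\[
\Psi(y)(t)=\begin{cases}\Phi(y,t),&t\le T(y),\\ P_{s(y)}(z(y))(t-T(y)),&t\ge T(y).\end{cases}
\]
Both pieces are $1$-Lipschitz and equal $z(y)$ at $t=T(y)$, and $\Psi(y)(t)=b\in M$ for $t\ge T(y)+\ell(z(y),s(y))$. Hence $\Psi(y)\in X$.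

\emph{Step 5: continuity on $Y\setminus A$.} The functions $s$, $T$, $z$ are continuous on this open set, so $(y,t)\mapsto\Psi(y)(t)$ is continuous on the closed sets $\{t\le T(y)\}$ and $\{t\ge T(y)\}$ and therefore jointly continuous. Near a given $y$ the function $T+\ell(z,s)$ is bounded by some $T^*$, after which all paths rest at $b$. On $[0,T^*]$ joint continuity gives uniform convergence. So $\Psi(y')\to\Psi(y)$ uniformly on $[0,\infty)$ as $y'\to y$, which implies convergence in $\rho$ since $d$ is $1$-Lipschitz.

\emph{Step 6: continuity at $a\in A$.} Along sequences in $A$ this is the continuity of $\varphi$. Let $y_n\to a$ with $y_n\notin A$, and $k_n=\lfloor s(y_n)\rfloor\to\infty$. We verify the two conditions of Lemma~\ref{lem:X}. Since $T(y_n)\ge k_n$, on each bounded interval $\Psi(y_n)$ eventually agrees with $\Phi(y_n,\cdot)$, which converges locally uniformly to $\Phi(a,\cdot)=\varphi(a)$. For the uniform convergence of $d\circ\Psi(y_n)$ let $k_n\ge4$. If $t\ge T(y_n)$, then $\Psi(y_n)(t)\in V_{k_n-1}$, so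
\[
|d(\Psi(y_n)(t))-d(\varphi(a)(t))|\le\frac1{k_n-1}+\sup_{t'\ge k_n}d(\varphi(a)(t')).
\]
If $t\le T(y_n)$, then $t\le\tau_{k_n+1}(y_n)$. As $y_n\in W'_{k_n}$, there is $a_n\in A$ with $\operatorname{dist}(y_n,a_n)<1/k_n$ and $|\Phi(y_n,t)-\varphi(a_n)(t)|<1/k_n$ for all such $t$, whence
\[
|d(\Psi(y_n)(t))-d(\varphi(a)(t))|\le\frac1{k_n}+\rho(\varphi(a_n),\varphi(a)).
\]
Both bounds are independent of $t$. The first tends to $0$ because $\varphi(a)\in X$, the second because $a_n\to a$ and $\varphi$ is continuous. Hence $\rho(\Psi(y_n),\varphi(a))\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core} and Theorem~\ref{thm:main}]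
Take $E$, $M$, $\sigma$ from Section~\ref{sec:M} and form $X$ and $f$ as in Section~\ref{sec:paths}. The space $X$ is complete and separable by Lemma~\ref{lem:X}, and it is an absolute extensor by Lemma~\ref{lem:C} and Proposition~\ref{prop:AE}. By Proposition~\ref{prop:dyn}, $K=\widehat{M}$ is a local attractor with $f(K)=K$, and $f$ has no fixed point since $\sigma$ has none in $M$. This proves Proposition~\ref{prop:core}. By Lemma~\ref{lem:embed}, both the Banach space $C_b(X)$ and $\mathbb{R}^\omega$ contain a closed copy of $X$, and Lemma~\ref{lem:transfer} gives $F$.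
\end{proof}

\section{Closed convex sets in Fr\'echet spaces}\label{sec:lc}

We prove Theorem~\ref{thm:supp}. Let $G$ be a nonempty closed convex subset of a Fr\'echet space.

\subsection*{The case where $G$ is not locally compact}
By a theorem of Banakh and Cauty \cite{BC}, whose separable case is due to Klee and to Dobrowolski and Toru\'nczyk, every closed convex subset of a Fr\'echet space is homeomorphic to $[0,1]^n\times[0,1)^m\times\ell_2(\kappa)$ with $0\le n\le\omega$, $0\le m\le1$ and a cardinal $\kappa\ge0$. For finite $\kappa$ this product is locally compact, so in the present case $\kappa$ is infinite. Fixing a point in the first two factors and a countably infinite subset of $\kappa$ gives a closed copy of $\ell^2$ in $G$. By Anderson's theorem $\ell^2$ is homeomorphic to $\mathbb{R}^\omega$, which contains a closed copy of the space $X$ of Proposition~\ref{prop:core} by Lemma~\ref{lem:embed}. Lemma~\ref{lem:transfer} yields a continuous self-map of $G$ without fixed point that has a local attractor.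

\subsection*{The case where $G$ is locally compact}
Let $f:G\to G$ be continuous with local attractor $M$. We turn the heuristic of Section~\ref{sec:intro} into a proof. A metrizable space is an AR (respectively ANR) if it is a retract (respectively a retract of a neighborhood of itself) whenever it is embedded as a closed subset of a metrizable space. Every absolute extensor is an AR, and every open subset of an AR is an ANR. A map $\phi:\Omega\to\Omega$ is \emph{compact} if its image lies in a compact subset of $\Omega$. For a continuous $\phi$, let $\phi_*$ act on the singular homology $H_q(\Omega;\mathbb{Q})$ and let $\mathcal N_q=\bigcup_n\ker\phi_*^n$; this subspace is mapped into itself by $\phi_*$, so $\phi_*$ induces an endomorphism $\phi_q$ of $H_q(\Omega;\mathbb{Q})/\mathcal N_q$. Granas' theorem \cite{Gr} states: \emph{if $\phi$ is a compact map of an ANR $\Omega$, these quotients are finite-dimensional and almost all zero, and if $\Lambda(\phi)=\sum_q(-1)^q\operatorname{tr}\phi_q\ne0$, then $\phi$ has a fixed point.}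

To apply it we need an open neighborhood of $M$ on which $f$ restricts to a compact self-map. Lemma~\ref{lem:basic}(a) says only that some iterate $f^N$ maps the closure of a relatively compact neighborhood into itself; the following device passes from $f^N$ to $f$.

\begin{lemma}\label{lem:block}
There is an open set $\Omega\supseteq M$ in $G$ with compact closure and $f(\overline\Omega)\subseteq\Omega$.
\end{lemma}

\begin{proof}
By local compactness $M$ has an open neighborhood $U_0$ with compact closure. Choose an open $U_\infty$ with $M\subseteq U_\infty\subseteq\overline{U_\infty}\subseteq U_0$, and by Lemma~\ref{lem:basic}(a) an integer $N\ge1$ with $f^N(\overline{U_0})\subseteq U_\infty$. By normality choose open sets $U_1,\dots,U_{N-1}$ with $\overline{U_\infty}\subseteq U_{N-1}$ and $\overline{U_{i+1}}\subseteq U_i$ for $0\le i\le N-2$. Let $\Omega=\bigcap_{i=0}^{N-1}f^{-i}(U_i)$. It is open, lies in $U_0$ and so has compact closure, and contains $M$ because $f^i(M)\subseteq M\subseteq U_i$. Let $x\in\overline\Omega$. By continuity $f^i(x)\in\overline{U_i}$ for $0\le i\le N-1$. Hence $f^i(f(x))\in\overline{U_{i+1}}\subseteq U_i$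 for $i\le N-2$, and $f^{N-1}(f(x))=f^N(x)\in U_\infty\subseteq U_{N-1}$. So $f(x)\in\Omega$.
\end{proof}

By Dugundji's theorem the metrizable convex set $G$ is an absolute extensor, hence an AR, and the open set $\Omega$ is an ANR. The map $\phi=f|_\Omega:\Omega\to\Omega$ is compact, its image lying in the compact set $f(\overline\Omega)\subseteq\Omega$. We compute $\Lambda(\phi)$.

Let $q\ge1$ and let $\zeta$ be a singular $q$-cycle in $\Omega$. Since $G$ is convex, $\zeta=\partial\xi$ for a chain $\xi$ in $G$. The support of $\xi$ is compact, so $f^n$ maps it into $\Omega$ for large $n$ by Lemma~\ref{lem:basic}(a). Then the image of $\zeta$ under $\phi^n$ is the boundary of the image of $\xi$ under $f^n$, a chain in $\Omega$. Thus $\mathcal N_q=H_q(\Omega;\mathbb{Q})$ and the quotient is zero. Let $q=0$. The map $\phi_*$ preserves the augmentation $H_0(\Omega;\mathbb{Q})\to\mathbb{Q}$, so $\mathcal N_0$ lies in its kernel. That kernel is spanned by the differences $[x]-[x']$ of classes of points of $\Omega$; the segment from $x$ to $x'$ lies in $G$ and is mapped into $\Omega$ by $f^n$ for large $n$, so $\phi_*^n([x]-[x'])=0$. Hence $\mathcal N_0$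 is the kernel of the augmentation, the quotient is $\mathbb{Q}$ because $\Omega\ne\emptyset$, and $\phi_0$ is the identity. Therefore $\Lambda(\phi)=1\ne0$, and $f$ has a fixed point. This completes the proof of Theorem~\ref{thm:supp}.

\begin{remark}
Local compactness was used only in Lemma~\ref{lem:block}. Consequently, for the maps $F$ of Theorem~\ref{thm:main} no open neighborhood $\Omega$ of the attractor is mapped into a compact subset of $\Omega$. The homology computation remains valid for any open neighborhood that $F$ maps into itself; what is missing is the compactness that would turn the number $1$ into a fixed point.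
\end{remark}

\begin{thebibliography}{9}

\bibitem{BC}
Banakh and Cauty, \emph{Topological classification of closed convex sets in Fr\'echet spaces}, Studia Math. 205 (2011).

\bibitem{Gr}
Granas, \emph{Generalizing the Hopf--Lefschetz fixed point theorem for non-compact ANR-s}, Ann. of Math. Studies 69 (1972).

\bibitem{KT}
Hwei Mei Ko and Kok Keong Tan, \texttt{http://2nifoia.257.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 105978/\allowbreak CommentatMathUnivCarol\_\allowbreak 021-1980-1\_6.pdf}

\end{thebibliography}
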